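# Mutation of acyclic quivers up to multiplicity: only 0, 1 and "at least 2" matter

## 1. One mutation of an acyclic quiver

Throughout, a quiver is a finite directed graph with vertex set $\{1,\dots,n\}$, without loops and without oriented 2-cycles. We encode it by the skew-symmetric integer matrix $B=(b_{ij})$ in which $b_{ij}>0$ is the number of arrows $i\to j$, and $b_{ji}=-b_{ij}$. A quiver is acyclic if it has no oriented cycles.

**Definition (mutation).** For a vertex $k$, the Fomin–Zelevinsky mutation $\mu_k(Q)$ has the matrix $B'=(b'_{ij})$ with $b'_{ij}=-b_{ij}$ if $k\in\{i,j\}$, and $b'_{ij}=b_{ij}+\operatorname{sgn}(b_{ik})\max(b_{ik}b_{kj},0)$ otherwise. For a finite sequence $\sharp=(i_1,\dots,i_m)$ of vertices put $\mu_\sharp=\mu_{i_m}\circ\cdots\circ\mu_{i_1}$.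

In words: for every path $i\to k\to j$ add an arrow $i\to j$, cancel opposite arrows in pairs, and reverse all arrows at $k$. With $[x]_+=\max(x,0)$, the rule for $i,j\ne k$ reads
$$b'_{ij}=b_{ij}+[b_{ik}]_+\,b_{kj}+[-b_{kj}]_+\,b_{ik}. \tag{1}$$
Indeed, if $b_{ik},b_{kj}>0$ the correction is $b_{ik}b_{kj}$. If both are negative it is $-b_{ik}b_{kj}$. If $b_{ik}>0>b_{kj}$ the two terms cancel, and in the remaining cases both terms are zero. One also reads off $\mu_k(-B)=-\mu_k(B)$.

**Definition (basically equal).** Two quivers $Q,Q'$ on $\{1,\dots,n\}$ are basically equal, written $Q\equiv Q'$, if for all $i,j$ either $b_{ij}=b'_{ij}$, or $b_{ij},b'_{ij}\ge2$, or $b_{ij},b'_{ij}\le-2$.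

So between any two vertices both quivers have no arrow, or both have exactly one arrow in the same direction, or both have at least two arrows, all in the same direction. For example, $1\to2$ with 2 arrows and $1\to 2$ with 17 arrows are basically equal, and neither is basically equal to a single arrow.

Does mutation respect this relation? With two vertices nothing can go wrong, since every mutation just reverses the arrows. For a single mutation of an acyclic quiver the answer is also easy.

**Proposition 1.** If $Q\equiv Q'$ are acyclic, then $\mu_k(Q)\equiv\mu_k(Q')$ for every vertex $k$.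

*Proof.* For an integer $x\ge0$ put $\tau(x)=\min(x,2)$. The values $\tau(x)$ and $\tau(y)$ determine $\tau(x+y)$ and $\tau(xy)$. If $x,y\le1$, then $x,y$ are known. If, say, $x\ge2$, then $x+y\ge2$, while $xy\geq 2$ when $y\ge1$ and $xy=0$ when $y=0$.

The entries in row and column $k$ only change sign. Let $i,j\ne k$. If there is no path $i\to k\to j$ and no path $j\to k\to i$, the entry $b_{ij}$ is unchanged, and the same case occurs for $Q'$ because arrows have the same directions there. Otherwise name the vertices so that $i\to k\to j$. Since $Q$ is acyclic there is no arrow $j\to i$, so $b_{ij}\ge0$ and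
$$b'_{ij}=b_{ij}+b_{ik}b_{kj}$$
is built from nonnegative integers by addition and multiplication. Hence $\tau(b'_{ij})$ depends only on $\tau(b_{ij}),\tau(b_{ik}),\tau(b_{kj})$, which are the same for $Q'$. $\blacksquare$

## 2. The second mutation, and where truncated arithmetic stops

The obvious plan for a long sequence $\sharp$ is to repeat this: carry the truncated numbers $\tau$ along and compute with them. The plan needs addition only. But $\mu_k(Q)$ is in general no longer acyclic, and on an oriented triangle the rule subtracts. The value $\tau(x-y)$ is not determined by $\tau(x)$ and $\tau(y)$.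

Without acyclicity the statement is in fact false. Consider two triangles $1\to2\to3\to1$. In $T$ the multiplicities of $1\to2$, $2\to3$, $3\to1$ are $2,2,2$, and in $T'$ they are $2,2,3$. Then $T\equiv T'$.

- Mutating $T$ at any vertex gives $2\cdot2-2=2$ on the opposite side, so the result is again an oriented triangle with multiplicities $2,2,2$. Hence $T$ is never mutated to an acyclic quiver.
- In $\mu_2(T')$ we have $b_{13}=-3+2\cdot2=1$, so the triangle is now $1\to3\to2\to1$ with multiplicities $1,2,2$. Mutating at $3$ gives $b_{12}=-2+1\cdot2=0$, with two arrows $2\to3$ and one arrow $3\to1$. This is acyclic.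

So $T\equiv T'$ but already $\mu_2(T)\not\equiv\mu_2(T')$.

Now start from an acyclic quiver: $1\to2\to3$ with multiplicities $a,b\ge1$, and no arrow between $1$ and $3$. Mutation at $2$ gives the triangle $1\to3\to2\to1$ with multiplicities $ab,\ b,\ a$. Mutating next at $1$ gives $b_{23}=a\cdot ab-b=(a^2-1)b$. If $a,b\ge2$, truncated arithmetic sees "at least 2, minus at least 2" and is stuck. The true value behaves well: it is $0$ if $a=1$, and at least $3$ if $a\ge2$. The three multiplicities $a,b,ab$ are not independent, and truncation has thrown away the relation between them.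

What survives in general is the following theorem, posed as a conjecture in "Exchange Graphs via Quiver Mutation". The case in which every pair of distinct vertices is joined by at least two arrows is a known fact; we do not use it.

**Theorem 1.** If $Q\equiv Q'$ are acyclic quivers, then $\mu_\sharp(Q)\equiv\mu_\sharp(Q')$ for every finite sequence $\sharp$ of vertices.

## 3. Inner products instead of multiplicities

To remember the relation between multiplicities, store vectors rather than numbers. Let $Q$ be acyclic with matrix $B$, and put on $\mathbb Z^n$, with basis $e_1,\dots,e_n$, the symmetric bilinear form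
$$(e_i,e_i)=2,\qquad (e_i,e_j)=-|b_{ij}|\quad(i\ne j). \tag{2}$$
For $\beta$ with $(\beta,\beta)=2$ let $s_\beta(x)=x-(x,\beta)\beta$ be the reflection in $\beta$.

Return to $1\to2\to3$ with multiplicities $a,b$. Start with $(\beta_1,\beta_2,\beta_3)=(e_1,e_2,e_3)$ and the order $1\prec2\prec3$. Then $b_{ij}=-(\beta_i,\beta_j)$ whenever $i\prec j$. After mutation at $2$ take
$$\beta_1=e_1+ae_2=s_{e_2}(e_1),\quad\beta_2=-e_2,\quad\beta_3=e_3,\qquad 2\prec1\prec3 .$$
The rule $b_{ij}=-(\beta_i,\beta_j)$ for $i\prec j$ gives $b_{21}=(e_2,e_1+ae_2)=-a+2a=a$, $b_{23}=(e_2,e_3)=-b$ and $b_{13}=-(e_1+ae_2,e_3)=ab$. This is the right triangle. After the further mutation at $1$ take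
$$\beta_1=-e_1-ae_2,\quad\beta_2=-e_2+a(e_1+ae_2)=ae_1+(a^2-1)e_2,\quad\beta_3=e_3,\qquad1\prec2\prec3 .$$
Then $b_{23}=-(ae_1+(a^2-1)e_2,e_3)=(a^2-1)b$, as it should be. The vectors were again obtained by reflections and sign changes.

This suggests a proof in two parts.

- **Part I (group theory).** The group generated by the reflections $s_{e_i}$ is a Coxeter group which depends only on the $\equiv$-class of $Q$. We show that it determines the signs of roots and, for two roots, whether their inner product is $0$, $1$, $-1$, $\ge2$ or $\le-2$.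
- **Part II (homological algebra).** For every $\sharp$ there are roots $\beta_j$ and a total order $\prec$ with $b_{ij}=-(\beta_i,\beta_j)$ for $i\prec j$. They are updated at each mutation by a rule that looks only at signs.

Then $Q$ and $Q'$ can be mutated in parallel. Part I is Section 4, Part II is Sections 5–7, and Section 8 joins them.

## 4. What the Coxeter group knows about roots

Let $Q$ be acyclic. Write $\alpha_i=e_i$, $s_i=s_{\alpha_i}$, $W=\langle s_1,\dots,s_n\rangle\subset GL(\mathbb Z^n)$ and $\Phi=W\{\alpha_1,\dots,\alpha_n\}$. These are the Weyl group and the real roots of the symmetric generalized Cartan matrix $a_{ij}=(\alpha_i,\alpha_j)$. Let $\ell(w)$ be the length of $w$ in the generators $s_i$. We use two standard facts (V. Kac, *Infinite Dimensional Lie Algebras*, 3rd ed., Lemma 3.11, Prop. 3.13, §5.1; also Björner–Brenti, *Combinatorics of Coxeter Groups*, §§4.1–4.2).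

- (F1) $(W,\{s_i\})$ is a Coxeter system in which $s_is_j$ has order $m_{ij}=2,3,\infty$ according to $|b_{ij}|=0,1,\ge2$ (that is, $a_{ij}a_{ji}=0,1,\ge4$).
- (F2) Every $\beta\in\Phi$ lies in $\mathbb N^n$ (written $\beta>0$) or in $-\mathbb N^n$ (written $\beta<0$), and $w\alpha_i>0\iff\ell(ws_i)>\ell(w)$.

In Kac's book the group acts on $\mathfrak h^*$. Its action on the root lattice $\mathbb Z^n$ is faithful: if $w$ acts trivially there, then $w\alpha_i=\alpha_i>0$, so $\ell(ws_i)>\ell(w)$ for all $i$, and hence $w=1$.

The group $W$ preserves the form. Hence $(\beta,\beta)=2$ for all $\beta\in\Phi$, and $s_{w\beta}=ws_\beta w^{-1}$, so $s_\beta\in W$ for every $\beta\in\Phi$. If $\beta,\gamma\in\Phi$ are proportional, then $\gamma=\pm\beta$, since both have square $2$. The image of $s_\beta-1$ spans $\mathbb Q\beta$, so $s_\beta=s_\gamma$ implies $\gamma=\pm\beta$.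

Now let $Q\equiv Q'$ be acyclic, and let $W',\Phi',\alpha_i',s_i'$ belong to $Q'$. By (F1) the numbers $m_{ij}$ agree, so $s_i\mapsto s_i'$ extends to an isomorphism $W\cong W'$. We identify both groups with one abstract Coxeter group acting on two lattices.

**Lemma 1.** The formula $\varphi(w\alpha_i)=w\alpha_i'$ defines a $W$-equivariant bijection $\varphi:\Phi\to\Phi'$. It preserves positivity and satisfies $\varphi(-\beta)=-\varphi(\beta)$, $s_{\varphi(\beta)}=s_\beta$ in $W$, and $\varphi(s_\beta\gamma)=s_{\varphi(\beta)}\varphi(\gamma)$.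

*Proof.* The point is to express equality of roots inside the abstract Coxeter system. We claim that for $v\in W$
$$v\alpha_i=\alpha_j\iff vs_iv^{-1}=s_j\ \text{ and }\ \ell(vs_i)>\ell(v).$$
If $v\alpha_i=\alpha_j$, then $vs_iv^{-1}=s_{v\alpha_i}=s_j$, and $v\alpha_i>0$ gives $\ell(vs_i)>\ell(v)$ by (F2). Conversely, $s_{v\alpha_i}=s_j$ gives $v\alpha_i=\pm\alpha_j$, and $\ell(vs_i)>\ell(v)$ gives $v\alpha_i>0$, so the sign is $+$.

The right-hand side does not mention the lattice. Applying the claim to $v=u^{-1}w$ in both lattices gives $w\alpha_i=u\alpha_j\iff w\alpha'_i=u\alpha_j'$. Hence $\varphi$ is well defined and injective. It is clearly surjective and equivariant, and it preserves positivity by (F2). From $-w\alpha_i=ws_i\alpha_i$ we get $\varphi(-w\alpha_i)=ws_i\alpha'_i=-w\alpha_i'$. As elements of the abstract group, both $s_{w\alpha_i}$ and $s_{w\alpha_i'}$ are $ws_iw^{-1}$. The last identity is equivariance under $s_\beta=s_{\varphi(\beta)}$. $\blacksquare$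

For instance, if $Q,Q'$ consist of $2$, respectively $3$, arrows $1\to2$, then $\varphi$ sends $s_1\alpha_2=2\alpha_1+\alpha_2$ to $3\alpha'_1+\alpha'_2$. The products with $\alpha_1$ and $\alpha_1'$ are $2\cdot2-2=2$ and $3\cdot2-3=3$: different numbers, but both at least $2$. This is general.

**Lemma 2.** Let $\beta,\gamma\in\Phi$ with $\gamma\ne\pm\beta$, and put $p=(\beta,\gamma)$, $p'=(\varphi\beta,\varphi\gamma)$. Then $p=p'\in\{0,\pm1\}$, or $p,p'\ge2$, or $p,p'\le-2$.

*Proof.* Note that $\varphi\gamma\ne\pm\varphi\beta$ by Lemma 1, so the situation is symmetric in $Q$ and $Q'$.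

**Step 1: the absolute value, read off from an order in $W$.** The roots $\beta,\gamma$ are not proportional, so they span a plane, on which
$$s_\beta s_\gamma(\gamma)=-\gamma+p\beta,\qquad s_\beta s_\gamma(\beta)=s_\beta(\beta-p\gamma)=(p^2-1)\beta-p\gamma .$$
So $s_\beta s_\gamma$ has trace $p^2-2$ and determinant $-(p^2-1)+p^2=1$ on the plane.

Let $|p|\le1$. The form on the plane has determinant $4-p^2\ne0$, so $\mathbb Q^n$ is the sum of the plane and its orthogonal complement, where $s_\beta s_\gamma$ is the identity. If $p=0$, it is $-1$ on the plane and has order $2$. If $|p|=1$, its characteristic polynomial on the plane is $x^2+x+1$ and it has order $3$.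

Let $|p|\ge2$. The trace is at least $2$. If it exceeds $2$, there is a real eigenvalue $>1$ and the order is infinite. If it equals $2$, both eigenvalues are $1$, and $s_\beta s_\gamma(\gamma)=-\gamma+p\beta\ne\gamma$ shows that the map is unipotent and nontrivial, so again the order is infinite.

By Lemma 1, $s_\beta s_\gamma=s_{\varphi\beta}s_{\varphi\gamma}$ in $W$. So its order decides which of $|p|=0$, $|p|=1$, $|p|\ge2$ holds, and the same alternative holds for $p'$.

**Step 2: the sign, read off from positivity.** Let $p\ne0$; then $p'\ne0$ by Step 1. Consider the statement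
$$\mathrm P(\beta,\gamma):\quad\text{for all }w\in W:\ w\beta>0\text{ and }w\gamma>0\text{ imply }ws_\beta\gamma>0 .$$
By Lemma 1, $\mathrm P(\beta,\gamma)$ holds if and only if $\mathrm P(\varphi\beta,\varphi\gamma)$ holds. So it suffices to show that $p<0\iff\mathrm P(\beta,\gamma)$, because the same equivalence then holds for $p'$.

If $p<0$, then $ws_\beta\gamma=w\gamma+|p|\,w\beta$, so $\mathrm P(\beta,\gamma)$ holds.

Let $p>0$. Since $(\beta,-\gamma)<0$, the statement $\mathrm P(\beta,-\gamma)$ holds. Suppose $\mathrm P(\beta,\gamma)$ held too. If $w\beta>0$, then $w\gamma>0$ implies $ws_\beta\gamma>0$ by $\mathrm P(\beta,\gamma)$, and $w\gamma<0$ implies $ws_\beta\gamma<0$ by $\mathrm P(\beta,-\gamma)$. So $w\gamma$ and $ws_\beta\gamma$ have the same sign. If $w\beta<0$, then $ws_\beta\beta=-w\beta>0$, and the previous sentence applied to $ws_\beta$ says that $ws_\beta\gamma$ and $w\gamma$ have the same sign. With $\delta=s_\beta\gamma$ we conclude that $w\gamma$ and $w\delta$ have equal signs for every $w\in W$.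

Choose $w$ and $i$ with $w\gamma=\alpha_i$. Then $w\delta>0$. Also $s_iw\gamma=-\alpha_i<0$, so $s_iw\delta<0$. But $s_i$ changes only the $\alpha_i$-coordinate, so every other coordinate of $w\delta$ is both $\ge0$ and $\le0$. Hence $w\delta$ is a positive multiple of $\alpha_i$, and as both have square $2$, $w\delta=\alpha_i=w\gamma$. So $\delta=\gamma$, that is $p=0$, a contradiction. $\blacksquare$

## 5. Exceptional objects, and making $\operatorname{Hom}(-,V)$ vanish

For Part II we realize the vectors $\beta_j$ as classes of objects. Let $Q$ be acyclic, $K$ a field, $H=KQ$; modules are finite-dimensional representations of $Q$. The category $\operatorname{mod}H$ is hereditary, that is $\operatorname{Ext}^2=0$. So, from the long exact sequences: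

- an injection $A\to B$ induces a surjection $\operatorname{Ext}^1(B,N)\to\operatorname{Ext}^1(A,N)$;
- a surjection $A\to B$ induces a surjection $\operatorname{Ext}^1(N,A)\to\operatorname{Ext}^1(N,B)$.

Let $\mathcal D=D^b(\operatorname{mod}H)$. Since $H$ is hereditary, every object is the direct sum of its shifted cohomology modules, so the indecomposable objects are the $V[m]$ with $V$ an indecomposable module. Put $\operatorname{Hom}^m(X,Y)=\operatorname{Hom}_{\mathcal D}(X,Y[m])$ and $\operatorname{Hom}^\bullet=\bigoplus_m\operatorname{Hom}^m$. For modules, $\operatorname{Hom}^m$ is $\operatorname{Hom}$ for $m=0$, $\operatorname{Ext}^1$ for $m=1$, and $0$ otherwise. On $K_0=\mathbb Z^n$ (dimension vectors, with $[X[1]]=-[X]$) put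
$$\langle[X],[Y]\rangle=\sum_m(-1)^m\dim\operatorname{Hom}^m(X,Y),\qquad (x,y)=\langle x,y\rangle+\langle y,x\rangle .$$
Since $\dim\operatorname{Ext}^1(S_i,S_j)$ is the number of arrows $i\to j$, we have $\langle e_i,e_j\rangle=\delta_{ij}-[b_{ij}]_+$. So $(e_i,e_i)=2$ and $(e_i,e_j)=-|b_{ij}|$: this symmetric form is (2).

**Definition (exceptional).** An object $X$ is exceptional if $\operatorname{Hom}^0(X,X)=K$ and $\operatorname{Hom}^m(X,X)=0$ for $m\ne0$.

Such an object is indecomposable, its endomorphism ring being local, so it is a shift of an exceptional module. Also $\langle[X],[X]\rangle=1$ and $([X],[X])=2$. The simple modules $S_i$ are examples.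

The next construction modifies $X$ by copies of $V$ so that nothing maps to $V$ any more. On classes it is a reflection.

**Lemma 3.** Let $V$ be exceptional. For $X$ with $\operatorname{Hom}^\bullet(V,X)=0$ define $LX$ by the triangle
$$LX\to X\xrightarrow{\,u\,}A_X\to LX[1],\qquad A_X=\bigoplus_mV[m]\otimes\operatorname{Hom}^m(X,V)^*,$$
with $u$ the canonical map. Then:

1. $\operatorname{Hom}^\bullet(LX,V)=0$.
2. $\operatorname{Hom}^m(LX,LY)\cong\operatorname{Hom}^m(X,Y)$ for all such $X,Y$ and all $m$. In particular, if $X$ is exceptional, so is $LX$.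
3. $[LX]=[X]-\langle[X],[V]\rangle[V]$.

Also $L(X[1])=(LX)[1]$.

*Proof.* (1) Since $V$ is exceptional, $\operatorname{Hom}(V[m],V[p])$ is $K$ for $m=p$ and $0$ otherwise. Hence $\operatorname{Hom}^p(A_X,V)=\operatorname{Hom}^p(X,V)$, the identification being composition with $u$. In the exact sequence
$$\operatorname{Hom}^p(A_X,V)\to\operatorname{Hom}^p(X,V)\to\operatorname{Hom}^p(LX,V)\to\operatorname{Hom}^{p+1}(A_X,V)\to\operatorname{Hom}^{p+1}(X,V)$$
the first and last maps are bijective, so the middle term is $0$.

(2) By (1), $\operatorname{Hom}^\bullet(LX,A_Y)=0$, so the triangle of $Y$ gives $\operatorname{Hom}^\bullet(LX,LY)\cong\operatorname{Hom}^\bullet(LX,Y)$. Since $\operatorname{Hom}^\bullet(V,Y)=0$, we have $\operatorname{Hom}^\bullet(A_X,Y)=0$, and the triangle of $X$ gives $\operatorname{Hom}^\bullet(X,Y)\cong\operatorname{Hom}^\bullet(LX,Y)$. For $X=Y$ exceptional, $\operatorname{Hom}^0(LX,LX)$ is one-dimensional, hence equal to $K$, and the other $\operatorname{Hom}^m(LX,LX)$ vanish.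

(3) $[A_X]=\sum_m(-1)^m\dim\operatorname{Hom}^m(X,V)\,[V]=\langle[X],[V]\rangle[V]$. The last statement follows by shifting the triangle. $\blacksquare$

For modules we need to know in which degree $LX$ sits.

**Lemma 4.** Let $X,V$ be exceptional modules with $\operatorname{Hom}^\bullet(V,X)=0$. Put $h=\dim\operatorname{Hom}(X,V)$ and $e=\dim\operatorname{Ext}^1(X,V)$. Then $he=0$, and:

- if $h=e=0$, then $LX=X$;
- if $e>0$, then $LX$ is a module with an exact sequence $0\to V^e\to LX\to X\to0$;
- if $h>0$, the universal map $u:X\to V^h$ is either injective and not surjective, with $LX=(\operatorname{coker}u)[-1]$, or surjective and not injective, with $LX=\ker u$.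

*Proof.* Here $A_X=V^h\oplus V^e[1]$. The cohomology sequence of the triangle is
$$0\to V^e\to H^0(LX)\to X\xrightarrow{\,u\,}V^h\to H^1(LX)\to0,$$
and all other cohomology of $LX$ vanishes. By Lemma 3, $LX$ is exceptional, hence indecomposable, so exactly one of $H^0(LX)$, $H^1(LX)$ is nonzero.

Suppose $e>0$ and $h>0$. Then $H^0(LX)\ne0$, so $H^1(LX)=0$ and $u$ is surjective. Hence $0=\operatorname{Ext}^1(X,X)\to\operatorname{Ext}^1(X,V^h)$ is surjective, so $\operatorname{Ext}^1(X,V)=0$ and $e=0$, a contradiction. So $he=0$.

If $h=e=0$, then $A_X=0$. If $e>0$, then $h=0$ and the sequence becomes $0\to V^e\to LX\to X\to0$. If $h>0$, then $e=0$, $H^0(LX)=\ker u$, $H^1(LX)=\operatorname{coker}u$, and exactly one of them is nonzero. $\blacksquare$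

**Example.** Let $Q$ have $a\ge1$ arrows $1\to2$. For $V=S_2$, $X=S_1$ we have $e=a$, and $LX$ is the module $P$ with $0\to S_2^a\to P\to S_1\to0$. It is the projective module at vertex $1$, of dimension vector $(1,a)$. Now take $V=P$, $X=S_2$. Then $\operatorname{Hom}^\bullet(P,S_2)=0$, because $P$ is projective and $S_2$ is zero at vertex $1$. Here $h=a$, and $u:S_2\to P^a$ is injective because $S_2$ is simple. So $LX=(\operatorname{coker} u)[-1]$ with $\operatorname{coker}u$ of dimension vector $(a,a^2-1)$, the coordinates of $\beta_2$ in Section 3. Finally, let $a=1$, $V=S_1$, $X=P$. Then $\operatorname{Hom}(S_1,P)=0$, and $\langle e_1,e_1+e_2\rangle=1-1=0$ shows $\operatorname{Ext}^1(S_1,P)=0$. Here $u:P\to S_1$ is surjective with kernel $S_2=LX$.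

## 6. Configurations

We now describe the objects that a mutated quiver carries with it.

**Definition (configuration).** A configuration consists of objects $X_1,\dots,X_n$ of $\mathcal D$ and a total order $\prec$ on $\{1,\dots,n\}$ such that:

- (C1) $X_j=V_j$ (then $\varepsilon_j=+$) or $X_j=V_j[1]$ (then $\varepsilon_j=-$), with $V_j$ an exceptional module;
- (C2) $i\prec j$ implies $\operatorname{Hom}^\bullet(X_j,X_i)=0$; and all $j$ with $\varepsilon_j=-$ precede all $j$ with $\varepsilon_j=+$;
- (C3) $\operatorname{Hom}(V_i,V_j)=0$ if $i\ne j$ and $\varepsilon_i=\varepsilon_j$.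

Put $\beta_j=[X_j]=\varepsilon_j\,\underline{\dim}V_j$ and $\omega(x,y)=\langle y,x\rangle-\langle x,y\rangle$. The matrix of the configuration is $b_{ij}=\omega(\beta_i,\beta_j)$.

The sign of $X_j$ is the sign of the vector $\beta_j$. We have $(\beta_j,\beta_j)=2$. The $\beta_j$ are linearly independent, since their Gram matrix for $\langle\ ,\ \rangle$ is unitriangular in the order $\prec$. By (C2), $\langle\beta_j,\beta_i\rangle=0$ for $i\prec j$, so
$$i\prec j\ \Rightarrow\ b_{ij}=-\langle\beta_i,\beta_j\rangle=-(\beta_i,\beta_j). \tag{3}$$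

Two consequences are used constantly.

(4a) If $\varepsilon_i=\varepsilon_j$ and $i\prec j$, then $b_{ij}=\dim\operatorname{Ext}^1(V_i,V_j)\ge0$. If moreover $b_{ij}=0$, then $\operatorname{Hom}^\bullet(X_i,X_j)=0=\operatorname{Hom}^\bullet(X_j,X_i)$. Indeed $\langle\beta_i,\beta_j\rangle=\dim\operatorname{Hom}(V_i,V_j)-\dim\operatorname{Ext}^1(V_i,V_j)$, where the first term vanishes by (C3); the opposite direction vanishes by (C2).

(4b) If $\varepsilon_i=-$ and $\varepsilon_j=+$, then $i\prec j$ and $b_{ij}=\dim\operatorname{Hom}(V_i,V_j)-\dim\operatorname{Ext}^1(V_i,V_j)$, and at most one of the two terms is nonzero. Indeed $\langle\beta_i,\beta_j\rangle=-\langle[V_i],[V_j]\rangle$. By (C2), $\operatorname{Hom}^\bullet(V_j,V_i)=0$, so Lemma 4 applies with $X=V_i$, $V=V_j$ and gives $he=0$.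

**The initial configuration.** Take $X_i=S_i$ for all $i$, with all signs $+$, and let $\prec$ be a topological order of $Q$: $i\prec j$ whenever there is an arrow $i\to j$. It exists because $Q$ is acyclic. If $i\prec j$ there are no arrows $j\to i$, so $\operatorname{Hom}^\bullet(S_j,S_i)=0$; the other conditions are clear. Here $\beta_i=e_i$, and the matrix is $\langle e_j,e_i\rangle-\langle e_i,e_j\rangle=[b_{ij}]_+-[b_{ji}]_+=b_{ij}$, the matrix of $Q$.

**Example (one arrow $1\to2$).** With $P$ as in the example of Section 5 for $a=1$, the following are configurations; conditions (C1)–(C3) were checked there or are immediate. Each is obtained from the preceding one by the construction of the next section, mutating at $2$, then $1$, then $2$.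

- $X_1=S_1$, $X_2=S_2$, $1\prec2$.
- $X_1=P$, $X_2=S_2[1]$, $2\prec1$.
- $X_1=P[1]$, $X_2=S_1$, $1\prec2$.
- $X_1=S_2[1]$, $X_2=S_1[1]$, $2\prec1$.

From the first to the second the relevant map is the extension of $S_1$ by $S_2$. From the second to the third it is the injection $S_2\to P$, and the sign of $X_2$ changes from $-$ to $+$. From the third to the fourth it is the surjection $P\to S_1$, and the sign of $X_1$ stays $-$.

## 7. Mutation of configurations

**Proposition 2.** Let $(X,\prec)$ be a configuration with matrix $B$ and let $k$ be a vertex. There is a configuration $(\widehat X,\widehat\prec)$ with matrix $\mu_k(B)$ such that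
$$\widehat\beta_k=-\beta_k,\qquad\widehat\beta_j=\beta_j+[\varepsilon_kb_{jk}]_+\beta_k=\begin{cases}s_{\beta_k}(\beta_j)&\text{if }\varepsilon_kb_{jk}>0,\\ \beta_j&\text{otherwise}\end{cases}\qquad(j\ne k). \tag{5}$$
Moreover, $\widehat\prec$ is obtained by a rule that depends only on $k$, $\prec$, the signs of the entries of $B$, and the signs $\varepsilon_j,\widehat\varepsilon_j$.

Take $\varepsilon_k=+$ first. A first try is to apply $L$ for $V=V_k$ to every $X_j$ with $j\prec k$, and to put $k$, shifted by $1$, in front of them. The class of $LX_j$ is $\beta_j+b_{jk}\beta_k$. This agrees with (5) when $b_{jk}\ge0$, but it is wrong for negative indices $j\prec k$ with $b_{jk}<0$, for which (5) demands $\widehat\beta_j=\beta_j$. So before moving $k$ we must rearrange the negative indices so that those with $b_{jk}<0$ come first and stay untouched. Steps 1 and 2 show that this is possible.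

*Proof for $\varepsilon_k=+$.*

**Step 1: separate the negative indices by the sign of $b_{jk}$.** Let $N=\{j:\varepsilon_j=-\}$, an initial segment of $\prec$, and let
$$P=\{j\in N:b_{jk}>0\},\qquad M=\{j\in N:b_{jk}<0\}.$$
For $j\in P$, (4b) gives $\dim\operatorname{Hom}(V_j,V_k)=b_{jk}=:h$ and $\operatorname{Ext}^1(V_j,V_k)=0$. By Lemma 4 the universal map $u_j:V_j\to V_k^h$ is injective or surjective, but not both. Accordingly $P=P_{\rm inj}\sqcup P_{\rm sur}$.

*Claim 1. If $j\in P_{\rm inj}$, then $b_{ji}\le0$ for all $i\in N$.* Suppose $b_{ji}>0$. By (4a), $j\prec i$ and $\operatorname{Ext}^1(V_j,V_i)\ne0$. As $u_j$ is injective, $\operatorname{Ext}^1(V_k^h,V_i)\to\operatorname{Ext}^1(V_j,V_i)$ is surjective. But $\operatorname{Ext}^1(V_k,V_i)=0$ by (C2), since $i\prec k$. This is a contradiction.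

*Claim 2. If $j\in P_{\rm sur}$, $i\in N$ and $j\prec i$, then $i\notin M$.* As $u_j$ is surjective, $\operatorname{Ext}^1(V_i,V_j)\to\operatorname{Ext}^1(V_i,V_k^h)$ is surjective, and $\operatorname{Ext}^1(V_i,V_j)=0$ by (C2), since $j\prec i$. So $\operatorname{Ext}^1(V_i,V_k)=0$, and $b_{ik}\ge0$ by (4b).

Write $a\to b$ if $b_{ab}>0$. Inside $N$ arrows go upward in $\prec$, by (4a). Let $U\supseteq P$ be the set of all elements of $N$ reachable from $P$ by directed paths inside $N$. A path starting in $P_{\rm inj}$ has length $0$ by Claim 1, so it ends in $P$, which is disjoint from $M$. A path of positive length starting at $j\in P_{\rm sur}$ ends at some $i$ with $j\prec i$, so $i\notin M$ by Claim 2. Hence $U\cap M=\emptyset$, and since $P\subseteq U$,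
$$b_{jk}\ge0\ \text{ for }j\in U,\qquad b_{jk}\le0\ \text{ for }j\in N\setminus U. \tag{6}$$

**Step 2: reorder $N$ without leaving the class of configurations.** Reorder $N$ as
$$N\setminus U,\quad U\setminus P_{\rm inj},\quad P_{\rm inj},$$
keeping the old relative order inside each block. Suppose $a\prec b$ was a pair in $N$ whose order got reversed. Then either $a\in U$, $b\in N\setminus U$, or $a\in P_{\rm inj}$, $b\in U\setminus P_{\rm inj}$. In the first case $a\not\to b$, since $U$ is closed under arrows inside $N$. In the second case $a\not\to b$ by Claim 1. But $b_{ab}\ge0$ by (4a), so $b_{ab}=0$, and by (4a) all $\operatorname{Hom}^\bullet$ between $X_a$ and $X_b$ vanish in both directions. So (C1)–(C3) hold for the new order, and the matrix is unchanged. From now on $\prec$ is this order.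

Put $R=\{j:\varepsilon_j=+,\ j\prec k\}$ and $R'=\{j:\varepsilon_j=+,\ k\prec j\}$. The order reads
$$\prec:\quad N\setminus U,\quad U\setminus P_{\rm inj},\quad P_{\rm inj},\quad R,\quad k,\quad R',$$
and by (4a) $b_{jk}\ge0$ for $j\in R$, $b_{jk}\le0$ for $j\in R'$.

**Step 3: define the new configuration.** Let $L$ be as in Lemma 3 for $V=V_k$; it applies to $X_j$ with $j\prec k$, by (C2). Put
$$\widehat X_j=LX_j\ (j\in U\cup R),\qquad\widehat X_k=X_k[1],\qquad\widehat X_j=X_j\ (j\in(N\setminus U)\cup R'),$$
$$\widehat\prec:\quad N\setminus U,\quad k,\quad U\setminus P_{\rm inj},\quad P_{\rm inj},\quad R,\quad R',$$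
with the relative order inside each block unchanged.

**Step 4: (C1) and the new signs.** We use Lemma 4 and $L(V_j[1])=(LV_j)[1]$.

- Let $j\in U\setminus P_{\rm inj}$. By (6), either $b_{jk}=0$ or $j\in P_{\rm sur}$. In the first case $\operatorname{Hom}(V_j,V_k)=\operatorname{Ext}^1(V_j,V_k)=0$ by (4b), so $\widehat X_j=V_j[1]$ and $\widehat V_j=V_j$. In the second case $\widehat X_j=\widehat V_j[1]$ with $\widehat V_j=\ker u_j$. In both cases $\widehat\varepsilon_j=-$ and $\widehat V_j\subseteq V_j$.
- Let $j\in P_{\rm inj}$. Then $LV_j=(\operatorname{coker}u_j)[-1]$, so $\widehat X_j=\widehat V_j=\operatorname{coker}u_j$ and $\widehat\varepsilon_j=+$.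
- Let $j\in R$. Then $\operatorname{Hom}(V_j,V_k)=0$ by (C3), so $\widehat X_j=\widehat V_j$ is a module with an exact sequence $0\to V_k^e\to\widehat V_j\to V_j\to0$, where $e=b_{jk}\ge0$, and $\widehat\varepsilon_j=+$.

All these objects are exceptional by Lemma 3(2). Also $\widehat X_k=V_k[1]$ has sign $-$. So the negative indices are now $N\setminus U$, $k$, $U\setminus P_{\rm inj}$, and they precede the positive ones $P_{\rm inj},R,R'$.

**Step 5: (C2).** We check $\operatorname{Hom}^\bullet(\widehat X_j,\widehat X_i)=0$ for $i\mathrel{\widehat\prec}j$.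

- $i\in N\setminus U$, $j\in U\cup R$: here $\operatorname{Hom}^\bullet(X_j,X_i)=0=\operatorname{Hom}^\bullet(X_k,X_i)$, since $i\prec j$ and $i\prec k$. The triangle of $LX_j$ gives $\operatorname{Hom}^\bullet(LX_j,X_i)=0$.
- $i=k$, $j\in U\cup R$: Lemma 3(1).
- $i,j\in U\cup R$: Lemma 3(2) and the old (C2), as the relative order is unchanged.
- $i\in U\cup R$, $j\in R'$: here $\operatorname{Hom}^\bullet(X_j,X_i)=0=\operatorname{Hom}^\bullet(X_j,X_k)$, and the triangle of $LX_i$ gives $\operatorname{Hom}^\bullet(X_j,LX_i)=0$.
- $i\in N\setminus U$, $j=k$; or $i=k$, $j\in R'$; or $i,j\in(N\setminus U)\cup R'$: the objects are unchanged up to shift and so is the relative order.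

**Step 6: (C3) for pairs of negative indices.** From later to earlier indices, homomorphisms vanish by Step 5. The other direction:

- from $i\in N\setminus U$ to $k$: $b_{ik}\le0$ by (6), so $\operatorname{Hom}(V_i,V_k)=0$ by (4b);
- from $i\in N\setminus U$ to $j\in U\setminus P_{\rm inj}$: $\operatorname{Hom}(V_i,\widehat V_j)\subseteq\operatorname{Hom}(V_i,V_j)=0$ by the old (C3);
- from $k$ to $j\in U\setminus P_{\rm inj}$: $\operatorname{Hom}(V_k,\widehat V_j)\subseteq\operatorname{Hom}(V_k,V_j)=0$ by the old (C2);
- inside $U\setminus P_{\rm inj}$: $\operatorname{Hom}(\widehat V_i,\widehat V_j)\cong\operatorname{Hom}(V_i,V_j)=0$ by Lemma 3(2);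
- inside $N\setminus U$: unchanged.

**Step 7: (C3) for pairs of positive indices.**

- $i\ne j$ in $P_{\rm inj}\cup R$: $\operatorname{Hom}(\widehat V_i,\widehat V_j)=\operatorname{Hom}(LX_i,LX_j)\cong\operatorname{Hom}(X_i,X_j)$. If $i,j$ had equal old signs, this is $0$ by the old (C3). If $i\in P_{\rm inj}$, $j\in R$, it is $\operatorname{Hom}(V_i[1],V_j)=0$. If $i\in R$, $j\in P_{\rm inj}$, it is $0$ by the old (C2), since $j\prec i$.
- from $j\in P_{\rm inj}\cup R$ to $i\in R'$: $\widehat V_j$ is a quotient of a power of $V_k$, or (for $j\in R$) an extension of $V_j$ by a power of $V_k$. By the old (C3), $\operatorname{Hom}(V_k,V_i)=0$, and $\operatorname{Hom}(V_j,V_i)=0$ for $j\in R$. So $\operatorname{Hom}(\widehat V_j,V_i)=0$.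
- from $i\in R'$ to $j\in P_{\rm inj}\cup R$: Step 5.
- inside $R'$: unchanged.

So $(\widehat X,\widehat\prec)$ is a configuration.

**Step 8: the classes.** For $j\in U\cup R$ we have $j\prec k$, and Lemma 3(3) with (3) gives
$$\widehat\beta_j=\beta_j-\langle\beta_j,\beta_k\rangle\beta_k=\beta_j+b_{jk}\beta_k=s_{\beta_k}(\beta_j),\qquad b_{jk}\ge0 .$$
For $j\in(N\setminus U)\cup R'$ we have $b_{jk}\le0$ and $\widehat\beta_j=\beta_j$. If $b_{jk}=0$, then $(\beta_j,\beta_k)=0$ by (3) and $s_{\beta_k}(\beta_j)=\beta_j$, so the two descriptions do not conflict. Finally $\widehat\beta_k=-\beta_k$. This is (5).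

**Step 9: the matrix.** For $i,j\ne k$,
$$\omega(\widehat\beta_i,\widehat\beta_j)=\omega\bigl(\beta_i+[b_{ik}]_+\beta_k,\ \beta_j+[b_{jk}]_+\beta_k\bigr)=b_{ij}+[b_{ik}]_+b_{kj}+[b_{jk}]_+b_{ik},$$
which is (1), since $b_{jk}=-b_{kj}$. Also $\omega(\widehat\beta_i,\widehat\beta_k)=\omega(\beta_i+[b_{ik}]_+\beta_k,-\beta_k)=-b_{ik}$. So the new matrix is $\mu_k(B)$.

**Step 10: what the new order depends on.** The sets $N,P,U,R,R'$ depend only on $k$, $\prec$ and the signs of $B$ and $\varepsilon$. By Step 4, $P_{\rm inj}=\{j\in P:\widehat\varepsilon_j=+\}$. This settles $\varepsilon_k=+$.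

*Proof for $\varepsilon_k=-$.* The plan is to pass to the opposite quiver. Let $D=\operatorname{Hom}_K(-,K):\operatorname{mod}H\to\operatorname{mod}H^{op}$ be the duality, extended to derived categories, so that $D(X[m])=(DX)[-m]$. Put $X_j^*=(DX_j)[1]$ and reverse $\prec$. If $\varepsilon_j=+$, then $X_j^*=DV_j[1]$. If $\varepsilon_j=-$, then $X_j^*=(DV_j)[-1][1]=DV_j$. So all signs are flipped. Also $\operatorname{Hom}^\bullet(X_i^*,X_j^*)\cong\operatorname{Hom}^\bullet(X_j,X_i)$, which, with the order reversed, turns (C2) and (C3) into themselves. Hence we have a configuration for $H^{op}$, the path algebra of the opposite quiver, which is acyclic. Its classes are $\beta_j^*=-\beta_j$, the form is $\langle x,y\rangle^{op}=\langle y,x\rangle$, so $\omega^{op}=-\omega$ and the matrix is $B^*=-B$.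

Now $\varepsilon_k^*=+$. Apply the case already proved, and dualize back; the operation $X\mapsto(DX)[1]$ is its own inverse up to the identification $DD=\mathrm{id}$. The resulting matrix is $-\mu_k(-B)=\mu_k(B)$. From $\widehat\beta_j^*=\beta_j^*+[b_{jk}^*]_+\beta_k^*$ we get $\widehat\beta_j=\beta_j+[-b_{jk}]_+\beta_k$, and $\widehat\beta_k=-\beta_k$. The description by reflections transfers because the symmetric form is the same and $s_{\beta_k}=s_{-\beta_k}$. The rule for the order is the dual of the previous rule, so it has the same dependence. $\blacksquare$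

## 8. Mutating two quivers in parallel: proof of Theorem 1

Let $Q\equiv Q'$ be acyclic. They have the same underlying simple directed graph, so we may choose a common topological order. We claim, by induction on the length of $\sharp$:

*There are configurations for $Q$ and for $Q'$ with matrices $\mu_\sharp(B)$ and $\mu_\sharp(B')$, with the same order $\prec$, such that the classes $\beta_j$ for $Q$ lie in $\Phi$ and the classes for $Q'$ are $\varphi(\beta_j)$.*

**Step 1: length $0$.** Take the initial configurations of Section 6 with the common topological order; the classes are $\alpha_j$ and $\alpha_j'=\varphi(\alpha_j)$.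

**Step 2: such a pair forces $\mu_\sharp(Q)\equiv\mu_\sharp(Q')$.** For $i\prec j$, by (3), the $(i,j)$ entries of the two matrices are $-(\beta_i,\beta_j)$ and $-(\varphi\beta_i,\varphi\beta_j)$. Since $\beta_i,\beta_j$ are linearly independent, $\beta_j\ne\pm\beta_i$, and Lemma 2 shows that the entries are equal and in $\{0,\pm1\}$, or both $\ge2$, or both $\le-2$. Note that the same $\prec$ is used on both sides.

**Step 3: one more mutation.** Mutate at $k$. By Step 2 the signs of the entries of the two matrices agree. The sign of $X_j$ is the sign of $\beta_j$, so by Lemma 1 the signs $\varepsilon_j$ agree. So in (5) the same alternative ($s_{\beta_k}(\beta_j)$ or $\beta_j$) occurs for $Q$ and $Q'$. Since $\varphi(s_{\beta_k}\beta_j)=s_{\varphi\beta_k}\varphi(\beta_j)$ and $\varphi(-\beta_k)=-\varphi(\beta_k)$, the new classes lie in $\Phi$ and correspond under $\varphi$. In particular the new signs $\widehat\varepsilon_j$ agree, again by Lemma 1. Now all data entering the rule for $\widehat\prec$ agree, so the new orders agree. The new matrices are $\mu_k$ of the old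 ones. This completes the induction, and with Step 2 the proof of Theorem 1. $\blacksquare$

## 9. Framed quivers and green vertices

The framed quiver of $Q$ is obtained by adding, for each vertex $i$, a new vertex $i'$ and one arrow $i'\to i$; only the original vertices are mutated. After a sequence $\sharp$, the c-vector of an original vertex $j$ has the entries $b_{i'j}$. The vertex $j$ is green if none of these entries is negative. A maximal green sequence is a sequence in which each mutation takes place at a vertex that is green at that moment, and after which no original vertex is green. For one vertex $1$ the framed quiver is $1'\to1$. Vertex $1$ is green, after $\mu_1$ it is not, and so $(1)$ is a maximal green sequence.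

**Corollary 1.** If $Q\equiv Q'$ are acyclic, then after every $\sharp$ the framed quivers are basically equal. In particular the c-vector entries agree in sign, and $Q,Q'$ have the same green vertices after every $\sharp$ and the same maximal green sequences.

*Proof.* The new vertices are sources, so the framed quivers are acyclic, and they are basically equal because $Q\equiv Q'$. Apply Theorem 1 to them, with $\sharp$ a sequence of original vertices. The remaining statements involve only signs of entries. $\blacksquare$

## 10. A converse: signs detect the difference between 1 and 2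

Do the sign matrices of all mutations determine the $\equiv$-class? On two vertices they do not: every mutation just reverses the arrows, so one arrow and two arrows have equal sign matrices throughout. This is the only obstruction, and acyclicity is not needed.

**Theorem 2.** Let $Q,Q'$ be arbitrary quivers (not necessarily acyclic) on $\{1,\dots,n\}$ such that no connected component of $Q$ has exactly two vertices. If $\mu_\sharp(Q)$ and $\mu_\sharp(Q')$ have the same sign matrix for every $\sharp$, then $Q\equiv Q'$.

*Proof.* **Step 1: choose a pair and a third vertex.** With $\sharp=\emptyset$, the sign matrices of $Q,Q'$ agree; in particular they have the same components. Suppose $Q\not\equiv Q'$. Then, up to exchanging $Q$ and $Q'$, there are $i,j$ with $b_{ij}=1$ and $b'_{ij}\ge2$. The component of $i,j$ has at least three vertices, so there is $k\notin\{i,j\}$ adjacent to $i$ or $j$.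

**Step 2: a recurrence.** The following applies to $Q$ and to $Q'$; let $m$ be the number of arrows $i\to j$, and write the quiver as $Q_0$. Mutate alternately at $i,j,i,j,\dots$. Let $Q_t$ be the quiver after $t$ steps, and let $v_t=i$ for $t$ even, $v_t=j$ for $t$ odd; this is the vertex mutated next. Each of these mutations reverses the arrows between $i$ and $j$, so $b_{v_tv_{t+1}}(Q_t)=m$ for all $t\ge0$. Put
$$x_t=b_{kv_t}(Q_t)\quad(t\ge0),\qquad x_{-1}=-b_{kj}(Q_0).$$
By (1), applied to the mutation at $v_t$ and using $b_{v_tv_{t+1}}(Q_t)=m>0$, we get $x_{t+1}=b_{kv_{t+1}}(Q_t)+m[x_t]_+$. Here $b_{kv_{t+1}}(Q_t)=-x_{t-1}$. For $t\ge1$ this holds because $Q_t$ arises from $Q_{t-1}$ by mutation at $v_{t-1}=v_{t+1}$, which changes the sign of the entry. For $t=0$ it is the definition of $x_{-1}$. So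
$$x_{t+1}=-x_{t-1}+m[x_t]_+\qquad(t\ge0). \tag{7}$$
Since $k$ is adjacent to $i$ or $j$, $(x_{-1},x_0)\ne(0,0)$. By (7), $x_{t-1}$ is determined by $x_t$ and $x_{t+1}$, and $(x_t,x_{t+1})=(0,0)$ would force $x_{t-1}=0$. So $(x_{t-1},x_t)\ne(0,0)$ for all $t\ge0$.

**Step 3: if $m=1$, then $x_t\le0$ infinitely often.** Otherwise $x_t>0$ and $x_{t+1}=x_t-x_{t-1}$ for all large $t$. Then $x_{t+2}=x_{t+1}-x_t=-x_{t-1}$, that is $x_{t+3}=-x_t$ for large $t$, a contradiction.

**Step 4: if $m\ge2$, then $x_t>0$ for all large $t$.** First note: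

($\ast$) If $0\le x_t\le x_{t+1}$ and $x_{t+1}>0$, then $x_{t+2}=mx_{t+1}-x_t\ge2x_{t+1}-x_t\ge x_{t+1}$. So the hypothesis passes to $t+1$, and positivity persists forever.

If $x_t>0$ for all $t\ge0$, we are done. Otherwise take $t\ge0$ with $x_t\le0$; then $x_{t+1}=-x_{t-1}$.

- If $x_{t-1}>0$, then $x_{t+1}<0$, so $x_{t+2}=-x_t\ge0$ and $x_{t+3}=-x_{t+1}+mx_{t+2}=x_{t-1}+mx_{t+2}>x_{t+2}$. Apply ($\ast$) to $x_{t+2},x_{t+3}$.
- If $x_{t-1}\le0$, then $x_{t+1}\ge0$ and $x_{t+2}=-x_t+mx_{t+1}\ge x_{t+1}$. If $x_{t+2}>0$, apply ($\ast$) to $x_{t+1},x_{t+2}$. If $x_{t+2}=0$, then both nonnegative summands $-x_t$ and $mx_{t+1}$ vanish, so $x_t=x_{t+1}=0$, which is impossible.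

**Step 5: conclusion.** For $Q$ we have $m=1$, for $Q'$ we have $m\ge2$. By Steps 3 and 4 there is $t$ for which the $(k,v_t)$ entry of $Q_t$ is $\le0$ while that of $Q_t'$ is $>0$. The sign matrices differ after these $t$ mutations, a contradiction. $\blacksquare$

## 11. Skew-symmetrizable matrices

Let $B$ be an integer matrix with $b_{ij}d_j=-b_{ji}d_i$ for some positive integers $d_i$, mutated by the same rule. For example, $\begin{pmatrix}0&1\\-2&0\end{pmatrix}$ with $d_1=1$, $d_2=2$: $b_{12}d_2=2=-b_{21}d_1$. Call $B$ acyclic if the digraph $\{i\to j:b_{ij}>0\}$ is. Write $B\equiv B'$ if for all $i,j$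
$$\operatorname{sgn}b_{ij}=\operatorname{sgn}b'_{ij}\quad\text{and}\quad\min(4,|b_{ij}b_{ji}|)=\min(4,|b'_{ij}b'_{ji}|).$$
The symmetrizers of $B$ and $B'$ may differ. For skew-symmetric matrices $|b_{ij}b_{ji}|=b_{ij}^2$, and $\min(4,b_{ij}^2)$ is $0,1,4$ according to $|b_{ij}|=0,1,\ge2$, so this is the old relation.

**Theorem 3.** If $B\equiv B'$ are acyclic skew-symmetrizable matrices, then $\mu_\sharp(B)\equiv\mu_\sharp(B')$ for all $\sharp$.

*Proof.* We run the proof of Theorem 1 again and write out what changes. Formula (1) and $\mu_k(-B)=-\mu_k(B)$ hold as before, since their verification used only the signs of $b_{ik}$ and $b_{kj}$.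

**Step 1: a hereditary algebra with the right Euler form.** Let $K$ be a finite field and $F_i\supseteq K$ the extension of degree $d_i$ inside a fixed algebraic closure. For $b_{ij}>0$ the integer $b_{ij}d_j=|b_{ji}|d_i$ is divisible by $\ell=\operatorname{lcm}(d_i,d_j)$. The degree-$\ell$ extension of $K$ contains $F_i$ and $F_j$. Let $M_{ji}$ be the direct sum of $b_{ij}d_j/\ell$ copies of it, viewed as an $F_j$-$F_i$-bimodule; then $\dim_{F_j}M_{ji}=\frac{b_{ij}d_j}{\ell}\cdot\frac{\ell}{d_j}=b_{ij}$. Put $S=\prod F_i$, $M=\bigoplus M_{ji}$, and let $H=T_S(M)=\bigoplus_{p\ge0}M^{\otimes p}$ be the tensor algebra, which is finite-dimensional by acyclicity.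

For a left $H$-module $X$ there is the standard exact sequence
$$0\to H\otimes_SM\otimes_SX\xrightarrow{\,f\,}H\otimes_SX\xrightarrow{\,g\,}X\to0,\qquad f(h\otimes m\otimes x)=hm\otimes x-h\otimes mx,\quad g(h\otimes x)=hx .$$
To see exactness, write $H\otimes_S X=\bigoplus_{p\ge0}M^{\otimes p}\otimes_S X$ and $H\otimes_S M\otimes_S X=\bigoplus_{p\ge1}M^{\otimes p}\otimes_S X$. Then $f$ is the inclusion minus a map that lowers the degree $p$ by $1$. Looking at the top-degree part, we see that $f$ is injective and its image meets the degree-$0$ part $S\otimes_S X=X$ only in $0$. Subtracting images step by step, we see that every element is congruent modulo the image of $f$ to an element of degree $0$. So $H\otimes_S X=\operatorname{im}f\oplus X$. Since $gf=0$ and $g$ is the identity on the summand $X$, the sequence is exact.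

The first two terms are projective since $S$ is semisimple, so $H$ is hereditary. For simple modules, applying $\operatorname{Hom}_H(-,S_j)$ to the sequence for $X=S_i$ gives
$$0\to\operatorname{Hom}_H(S_i,S_j)\to\operatorname{Hom}_S(S_i,S_j)\to\operatorname{Hom}_S(M\otimes_SS_i,S_j)\to\operatorname{Ext}^1(S_i,S_j)\to0 .$$
The middle map is zero because $M$ acts by zero on simple modules. So $\operatorname{End}S_i=F_i$ and $\operatorname{Ext}^1(S_i,S_j)\cong\operatorname{Hom}_{F_j}(M_{ji},F_j)$, of $K$-dimension $[b_{ij}]_+d_j$. With all dimensions in $\langle\ ,\ \rangle$ taken over $K$, we get on $K_0=\mathbb Z^n$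
$$\langle e_i,e_j\rangle=d_i\delta_{ij}-[b_{ij}]_+d_j .$$
Hence $(e_i,e_i)=2d_i$ and $(e_i,e_j)=-|b_{ij}|d_j$ for $i\ne j$.

**Step 2: exceptional objects and the two lemmas of Section 5.** Exceptional now means that $\operatorname{End}X$ is a division algebra and $\operatorname{Hom}^m(X,X)=0$ for $m\ne0$. Such objects are still indecomposable.

In Lemma 3 let $F=\operatorname{End}V$ and $r_m=\dim_F\operatorname{Hom}^m(X,V)$. Take $A_X=\bigoplus_mV[m]^{r_m}$ and let the components of $u$ be $F$-bases of the spaces $\operatorname{Hom}^m(X,V)$. Then composition with $u$ is a bijection $\operatorname{Hom}^p(A_X,V)=F^{r_p}\to\operatorname{Hom}^p(X,V)$, sending $(f_a)$ to $\sum_af_au_a$. With this, the proofs of (1) and of the isomorphisms in (2) are unchanged. To see that $LX$ is exceptional if $X$ is, let $\pi:LX\to X$ be the map in the triangle. The two bijections $g\mapsto\pi g$ from $\operatorname{End}LX$ to $\operatorname{Hom}(LX,X)$ and $f\mapsto f\pi$ from $\operatorname{End}X$ to $\operatorname{Hom}(LX,X)$ combine to the map sending $g$ to the unique $f$ with $f\pi=\pi g$.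 If $f\pi=\pi g$ and $f_1\pi=\pi g_1$, then $ff_1\pi=f\pi g_1=\pi gg_1$, so this bijection is multiplicative. Hence $\operatorname{End}LX\cong\operatorname{End}X$ as $K$-algebras, and in particular $\dim_K\operatorname{End}LX=\dim_K\operatorname{End}X$. Since $[A_X]=\sum_m(-1)^mr_m[V]$, formula (3) of Lemma 3 becomes
$$[LX]=[X]-\frac{\langle[X],[V]\rangle}{\dim_KF}[V].$$
Lemma 4 and its proof are unchanged, with $h$ and $e$ taken over $F$.

**Step 3: configurations.** Require in addition $\dim_K\operatorname{End}V_j=d_j$, and set $b_{ij}=\omega(\beta_i,\beta_j)/d_j$. Then $(\beta_j,\beta_j)=2d_j$. The Gram matrix of the $\beta_j$ for $\langle\ ,\ \rangle$ is triangular with diagonal entries $d_j$, so they are linearly independent. For $i\prec j$ we have $\langle\beta_j,\beta_i\rangle=0$, hence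
$$b_{ij}=-\frac{\langle\beta_i,\beta_j\rangle}{d_j}=-\frac{2(\beta_i,\beta_j)}{(\beta_j,\beta_j)},\qquad b_{ji}=\frac{\langle\beta_i,\beta_j\rangle}{d_i}=\frac{2(\beta_i,\beta_j)}{(\beta_i,\beta_i)}. \tag{8}$$
Statements (4a) and (4b) hold with the $K$-dimensions divided by $d_j$, that is, with dimensions over $\operatorname{End}V_j$. So for $j\prec k$ with $\varepsilon_k=+$, the number $h$ or $e$ over $\operatorname{End}V_k$ is $|b_{jk}|$, as before. The initial configuration is again $X_i=S_i$ with a topological order; its matrix is $([b_{ij}]_+d_j-[b_{ji}]_+d_i)/d_j=b_{ij}$, because $-b_{ji}d_i=b_{ij}d_j$.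

**Step 4: mutation of configurations.** Put $s_\beta(x)=x-\frac{2(x,\beta)}{(\beta,\beta)}\beta$. Proposition 2 holds as stated, for finite-dimensional hereditary $H$ as in Step 1. Let $\varepsilon_k=+$. Claims 1 and 2, the reordering, and the checks of (C1)–(C3) in Steps 1–7 of its proof used only that $H$ is a finite-dimensional hereditary algebra, Lemmas 3 and 4, and (4a), (4b); they are unchanged. The condition $\dim_K\operatorname{End}\widehat V_j=d_j$ holds by Step 2 above. For $j\in U\cup R$ the class is
$$\widehat\beta_j=\beta_j-\frac{\langle\beta_j,\beta_k\rangle}{d_k}\beta_k=\beta_j+b_{jk}\beta_k=s_{\beta_k}(\beta_j),$$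
by (8), and the other classes are as before, so (5) holds. For the matrix, recall $\omega(\beta_i,\beta_j)=b_{ij}d_j$. For $i,j\ne k$,
$$\omega\bigl(\beta_i+[b_{ik}]_+\beta_k,\ \beta_j+[b_{jk}]_+\beta_k\bigr)=b_{ij}d_j+[b_{ik}]_+b_{kj}d_j+[b_{jk}]_+b_{ik}d_k .$$
Since $b_{jk}d_k=-b_{kj}d_j$, we have $[b_{jk}]_+d_k=[-b_{kj}]_+d_j$, and dividing by $d_j$ gives (1). Also $\omega(\widehat\beta_i,\widehat\beta_k)/d_k=-b_{ik}$ and $\omega(\widehat\beta_k,\widehat\beta_i)/d_i=-b_{ki}$. The dependence of the order is as in Step 10 there.

For $\varepsilon_k=-$ use the duality again. The algebra $H^{op}$ is the tensor algebra of the opposite bimodules, so it is finite-dimensional and hereditary by the argument of Step 1. The algebra $\operatorname{End}DV_j=(\operatorname{End}V_j)^{op}$ is a division algebra of dimension $d_j$, and $b^*_{ij}=\omega^{op}(\beta_i^*,\beta_j^*)/d_j=-b_{ij}$. The rest of the argument is unchanged.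

**Step 5: the Coxeter group.** With $\alpha_i=e_i$, put
$$a_{ij}=\frac{2(\alpha_i,\alpha_j)}{(\alpha_i,\alpha_i)}=-\frac{|b_{ij}|d_j}{d_i}=-|b_{ji}|\qquad(i\ne j).$$
This is a symmetrizable generalized Cartan matrix with $a_{ij}a_{ji}=|b_{ij}b_{ji}|$. By the same references, (F1) holds with $m_{ij}=2,3,4,6,\infty$ for $|b_{ij}b_{ji}|=0,1,2,3,\ge4$, and (F2) holds. Hence $B\equiv B'$ implies equal Coxeter systems. The group $W\subset GL(\mathbb Z^n)$ preserves the form, so $s_{w\beta}=ws_\beta w^{-1}$. Real roots are primitive vectors of $\mathbb Z^n$, being images of the $\alpha_i$ under $GL(\mathbb Z^n)$, so proportional real roots are $\pm$ each other. As before, $s_\beta=s_\gamma$ implies $\gamma=\pm\beta$. Lemma 1 and its proof are unchanged.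

**Step 6: the analogue of Lemma 2.** Let $\beta,\gamma\in\Phi$, $\gamma\ne\pm\beta$. The numbers $\frac{2(\gamma,\beta)}{(\beta,\beta)}$ are integers. For $\beta=\alpha_i$ and $\gamma=\alpha_j$ this is $a_{ij}$ (or $2$ if $i=j$), so it is an integer for all $\gamma\in\mathbb Z^n$; for $\beta=w\alpha_i$ it follows by invariance. Put
$$c=\frac{2(\gamma,\beta)}{(\beta,\beta)},\qquad c'=\frac{2(\beta,\gamma)}{(\gamma,\gamma)},\qquad N(\beta,\gamma)=cc'=\frac{4(\beta,\gamma)^2}{(\beta,\beta)(\gamma,\gamma)},$$
a nonnegative integer, and write $N=N(\beta,\gamma)$. We claim that $\min(4,N)$ and $\operatorname{sgn}(\beta,\gamma)$ agree with the corresponding values for $\varphi\beta,\varphi\gamma$.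

*Absolute value.* On the plane of $\beta,\gamma$ we have $s_\beta s_\gamma(\gamma)=-\gamma+c\beta$ and $s_\beta s_\gamma(\beta)=s_\beta(\beta-c'\gamma)=(N-1)\beta-c'\gamma$. So the trace is $N-2$ and the determinant is $-(N-1)+cc'=1$. If $N\le3$, the Gram determinant $(\beta,\beta)(\gamma,\gamma)(1-N/4)$ is positive and $(\beta,\beta)>0$. So the form on the plane is positive definite, $s_\beta s_\gamma$ is a rotation there with $2\cos\theta=N-2$, and it is trivial on the orthogonal complement. Its order is $2,3,4,6$ for $N=0,1,2,3$. If $N\ge4$, the trace is $\ge2$ and $s_\beta s_\gamma(\gamma)\ne\gamma$, so the order is infinite, as in Lemma 2. Since $s_\beta s_\gamma=s_{\varphi\beta}s_{\varphi\gamma}$ in the common group, $\min(4,N)$ agrees on both sides.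

*Sign.* If $(\beta,\gamma)=0$, then $N=0$ on both sides. Otherwise use $\mathrm P(\beta,\gamma)$ as in Lemma 2. If $(\beta,\gamma)<0$, then $s_\beta\gamma=\gamma-c\beta$ is $\gamma$ plus a positive multiple of $\beta$, so $\mathrm P(\beta,\gamma)$ holds. If $(\beta,\gamma)>0$, then $\mathrm P(\beta,-\gamma)$ holds. If $\mathrm P(\beta,\gamma)$ held too, the argument of Lemma 2 shows that, with $\delta=s_\beta\gamma$, the roots $w\gamma$ and $w\delta$ have equal signs for all $w$; and that for $w\gamma=\alpha_i$ the root $w\delta$ is a positive multiple of $\alpha_i$. By primitivity $w\delta=\alpha_i=w\gamma$, so $\delta=\gamma$ and $(\beta,\gamma)=0$, a contradiction. Hence $(\beta,\gamma)<0\iff\mathrm P(\beta,\gamma)$ for $(\beta,\gamma)\ne0$, and $\mathrm P$ is transported by $\varphi$. So $\operatorname{sgn}(\beta,\gamma)=\operatorname{sgn}(\varphi\beta,\varphi\gamma)$.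

**Step 7: the induction.** By (8), for $i\prec j$,
$$|b_{ij}b_{ji}|=\frac{(\beta_i,\beta_j)^2}{d_id_j}=N(\beta_i,\beta_j),\qquad\operatorname{sgn}b_{ij}=-\operatorname{sgn}b_{ji}=-\operatorname{sgn}(\beta_i,\beta_j).$$
Now repeat Section 8. The digraphs of $B$ and $B'$ agree, so a common topological order starts the induction with classes $\alpha_j$ and $\alpha'_j=\varphi(\alpha_j)$. Given configurations with equal orders and with classes corresponding under $\varphi$, Step 6 and the displayed formulas give $\mu_\sharp(B)\equiv\mu_\sharp(B')$, and in particular equal sign matrices. The signs $\varepsilon_j$ agree by Lemma 1. So the same alternatives occur in (5), the new classes correspond under $\varphi$, the new signs agree, and therefore so do the new orders. $\blacksquare$
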